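
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Continuous choices of points on smooth plane cubics:\\ non-collinear triples of flexes and the classification of multisections}


\begin{abstract}
A smooth plane cubic has nine flexes, and $72$ of the $84$ triples of flexes are not collinear. We show that one can attach to these $72$ triples $72$ distinct points of the curve, continuously as the curve and the triple vary over the space of all smooth cubics. After marking the cubics by the standard torus, the problem becomes that of finding an equivariant map from the upper half plane to a space of injections of a finite set into the torus, and only the two elliptic points of the modular group impose conditions. The same method, complemented by a fixed-point argument, classifies all finite coverings of the space of smooth cubics that embed in the universal cubic, and it determines the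 degrees $n$ for which one can choose $n$ distinct points continuously.
\end{abstract}

\section{The problem and the results}

\subsection{The question}
Let $\mathcal X$ be the space of smooth cubic plane curves: its points are the nonzero homogeneous cubic polynomials $F$ in three variables, up to scaling, whose zero locus $C_F\subset\mathbb{CP}^2$ is nonsingular. Put
\[
E=\{(F,x)\in\mathcal X\times\mathbb{CP}^2:\ x\in C_F\},\qquad \xi:E\to\mathcal X,\quad \xi(F,x)=F .
\]
This is a fiber bundle whose fibers $C_F$ are Riemann surfaces of genus $1$. A \emph{multisection of degree $n$} is a covering $\pi:\widetilde{\mathcal X}\to\mathcal X$ of degree $n$ together with a continuous injection $\iota:\widetilde{\mathcal X}\to E$ such that $\xi\circ\iota=\pi$. In other words, it is a continuous choice of $n$ distinct points on $C_F$ as $F$ varies over $\mathcal X$. We do not assume that $\widetilde{\mathcal X}$ is connected. We also say that the covering $\widetilde{\mathcal X}$ \emph{embeds in $E$ over $\mathcal X$}.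

Every smooth cubic has nine inflection points, or flexes, and these form a multisection of degree $9$. The line through two flexes meets the cubic in a third flex, and there are $12$ such lines. Each type of configuration of flexes gives a finite covering of $\mathcal X$, and one can ask whether this covering, which is defined by means of the curve, can be realized by points \emph{of} the curve. For non-collinear triples the covering is
\[
\widetilde{\mathcal X}^{\mathrm{ncf}}=\bigl\{(F,\{p,q,r\})\in\mathcal X\times\operatorname{Sym}^3(\mathbb{CP}^2):\ p,q,r\text{ are three non-collinear flexes of }C_F\bigr\},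
\]
of degree $\binom93-12=72$. The question, posed in \cite{OWR}, is whether it embeds in $E$ over $\mathcal X$. Equivalently, can one associate $72$ distinct points of $C_F$ to the $72$ triples $\{p,q,r\}$, continuously in $(F,\{p,q,r\})$?

\subsection{What one might guess}
The first thing to try is the group law. If a flex is taken as the origin of $C_F$, the flexes become the $3$-torsion subgroup. From a triple one can form sums and solve equations $mx=\cdots$, and all points obtained in this way sit at fixed rational positions in coordinates that identify the group $C_F$ with $\mathbb R^2/\mathbb Z^2$. No rule of this kind can work: if the chosen points stay in constant position relative to the flexes, then they must themselves be flexes (Remark~\ref{rem:constant}), and there are only nine of those. So the $72$ points have to move relative to the flexes. One may then fear an obstruction from the symmetries of the cubics. Such obstructions do exist for other configurations: the coverings given by the $36$ pairs of flexes and by the $12$ lines do not embed (Remark~\ref{rem:configs}). For the triples in question, nevertheless, the answer is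 yes.

\begin{theoremA}
There is a continuous injective map $\iota:\widetilde{\mathcal X}^{\mathrm{ncf}}\to E$ such that $\xi\circ\iota$ is the projection $\widetilde{\mathcal X}^{\mathrm{ncf}}\to\mathcal X$.
\end{theoremA}

The construction applies to many other coverings, and its hypotheses turn out to be necessary as well. Theorem~B, stated in Section~\ref{sec:B}, is a criterion that decides which finite coverings of $\mathcal X$ embed in $E$ over $\mathcal X$. It implies the following.

\begin{theoremC}
A multisection of degree $n\ge1$ exists if and only if
\[
n\bmod108\in\{0,9,27,36,72,81,99\}.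
\]
\end{theoremC}

In particular $\xi$ has no section. The residues are the sums of subsets of $\{9,27,72\}$, taken modulo $108$. Here $9$ counts the flexes, $27$ counts the other points whose double is a flex (for the group law with a flex as origin), and $72$ is realized by Theorem~A.

\subsection{The idea}
Mark each cubic by a group isomorphism $\theta:C_F\to\mathbb T=\mathbb R^2/\mathbb Z^2$ that takes a flex to $0$. A triple of flexes becomes a triple in the $3$-torsion $\mathbb T[3]$, which is a fixed finite set, and up to projective equivalence a marked cubic has a single modulus $\tau$ in the upper half plane $\mathfrak H$. So it suffices to find, for each $\tau$, an injection $\Phi(\tau)$ of the set of $72$ triples into the fixed torus $\mathbb T$, in a way that is continuous in $\tau$ and compatible with change of marking.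

Some changes of marking, namely the translations by $\mathbb T[3]$ and their composites with $x\mapsto-x$, do not affect $\tau$. They form a group $N$ of order $18$, and every value $\Phi(\tau)$ must be $N$-equivariant. It turns out that $N$ acts freely on the $72$ triples, and that therefore the space of $N$-equivariant injections is path connected. The remaining group $PSL_2(\mathbb Z)$ acts on $\mathfrak H$ with the modular domain as fundamental domain. There $\Phi$ can be prescribed at the two elliptic points $i$ and $\rho=e^{2\pi i/3}$, joined by a path, and spread over $\mathfrak H$ by equivariance. Only the values at $i$ and $\rho$ are subject to a further condition: they must be equivariant under larger groups, of orders $36$ and $54$.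

At $i$ there is always room, because the group of order $36$ also acts freely. At $\rho$ the triples split into two orbits, of sizes $54$ and $18$. Free orbits are easy to place. The orbit of size $18$ has to be placed on points with stabilizers of order $3$, and the torus contains exactly one suitable orbit. One is enough for Theorem~A. That there is only one produces restrictions in Theorem~C.

Section~\ref{sec:mark} carries out the reduction. Section~\ref{sec:glue} proves the gluing statement and works out an example with eight points by hand. Sections~\ref{sec:free} and~\ref{sec:ncf} prove Theorem~A, and Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~B and~C.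

\section{Marked cubics}\label{sec:mark}

\subsection{The group of changes of marking}
Let $\mathbb T=\mathbb R^2/\mathbb Z^2$, and let $\mathbb T[m]$ be its subgroup of $m$-torsion. Points are written as rows but matrices act on them as on columns. Put
\[
\Gamma=\{x\mapsto Ax+b:\ A\in SL_2(\mathbb Z),\ b\in\mathbb T[3]\}.
\]
Write $(A,b)$ for $x\mapsto Ax+b$ and $A$ for $(A,0)$. Elements $(1,b)$ are called \emph{translations}. The group $\Gamma$ acts on $\mathbb T$ and preserves $\mathbb T[3]$. It acts on $\mathfrak H$ by M\"obius transformations, $(A,b)\tau=A\tau$. The elements acting trivially on $\mathfrak H$ form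
\[
N=\{(\pm1,b):b\in\mathbb T[3]\}\lhd\Gamma,\qquad |N|=18,\qquad \Gamma/N=PSL_2(\mathbb Z).
\]
Let $\Gamma_\tau\supseteq N$ be the stabilizer of $\tau\in\mathfrak H$. With
\[
S=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad U=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad R=SU=\begin{pmatrix}0&-1\\1&1\end{pmatrix},\quad \rho=e^{2\pi i/3},
\]
we have $S^2=R^3=-1$ and
\[
\Gamma_i=\mathbb T[3]\rtimes\langle S\rangle,\quad|\Gamma_i|=36,\qquad \Gamma_\rho=\mathbb T[3]\rtimes\langle R\rangle,\quad|\Gamma_\rho|=54 .
\]

The following facts are used throughout.

\begin{lemma}\label{lem:fixed}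
\begin{enumerate}
\item[(a)] A nontrivial translation has no fixed point on $\mathbb T$. Hence the stabilizer in $\Gamma$ of a point of $\mathbb T$ is mapped injectively to $SL_2(\mathbb Z)$ by taking linear parts.
\item[(b)] If $1\ne A\in SL_2(\mathbb Z)$ has finite order, then $\det(A-1)=2-\operatorname{tr}A>0$, and each $(A,b)$ has exactly $2-\operatorname{tr}A$ fixed points on $\mathbb T$.
\item[(c)] The set of points of $\mathbb T$ with nontrivial stabilizer in $N$ is $\mathbb T[6]$.
\item[(d)] If $G\subset\Gamma$ is a finite subgroup, all but finitely many points of $\mathbb T$ have trivial $G$-stabilizer, so $\mathbb T$ contains infinitely many free $G$-orbits.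
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is clear. (b) Being of finite order, $A$ is diagonalizable over $\mathbb C$ with eigenvalues $\lambda,\lambda^{-1}$ that are roots of unity, and $\lambda\ne1$ because $A\ne1$. So $\det(A-1)=|\lambda-1|^2>0$. Hence $A-1:\mathbb T\to\mathbb T$ is a surjective homomorphism with kernel of order $\det(A-1)$, and the fixed points of $(A,b)$ are the solutions of $(A-1)x=-b$. (c) By (a) only the elements $(-1,b)$ matter, and $(-1,b)x=x$ means $2x=b$. As $b$ runs through $\mathbb T[3]$, the solutions fill $\mathbb T[6]$. (d) A nontrivial element of $G$ is a translation, which has no fixed point by (a), or its linear part is different from $1$ and of finite order, so that it has finitely many fixed points by (b).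
\end{proof}

\subsection{Markings}
Recall that a flex $o$ makes $C_F$ into a group with origin $o$, in which three points, counted with multiplicity, sum to $0$ if and only if they are cut out by a line. A point $x$ is a flex if and only if the divisor $3x$ is cut out by a line, so the flexes are the $3$-torsion points. Replacing $o$ by another flex changes the group structure by a translation.

\begin{definition}
A \emph{marking} of $C_F$ is an orientation-preserving isomorphism of real Lie groups $\theta:C_F\to\mathbb T$, where the group law on $C_F$ has some flex $o=\theta^{-1}(0)$ as origin. Let $\hat{\mathcal X}$ be the set of pairs $(F,\theta)$ with $F\in\mathcal X$ and $\theta$ a marking of $C_F$.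
\end{definition}

A marking maps the set of flexes onto $\mathbb T[3]$. Concretely, let $\omega$ be a nonzero holomorphic $1$-form on $C_F$ and let $e_1,e_2\in H_1(C_F;\mathbb Z)$ be the classes that $\theta_*$ sends to the standard basis of $H_1(\mathbb T;\mathbb Z)=\mathbb Z^2$. Put $r=\int_{e_2}\omega/\int_{e_1}\omega$. Since $\theta$ preserves orientation, $r\in\mathfrak H$. A continuous isomorphism between the groups $C_F$ and $\mathbb T$ is determined by its effect on $H_1$, so $\theta$ is given by
\begin{equation}\label{eq:mark}
\theta(p)=(a,b)\iff \int_o^p\omega\equiv(a+br)\int_{e_1}\omega\quad\text{modulo periods.}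
\end{equation}
Thus $C_F\cong\mathbb C/(\mathbb Z+\mathbb Zr)$ with origin $o$, and $\theta$ is the map $a+br\mapsto(a,b)$. Conversely, a flex and a basis of $H_1$ with intersection number $+1$ define a marking by \eqref{eq:mark}.

\begin{lemma}\label{lem:principal}
The group $\Gamma$ acts simply transitively on the markings of each $C_F$ by $(\gamma,\theta)\mapsto\gamma\theta$. With the topology defined in the proof, $\hat{\mathcal X}\to\mathcal X$ is a principal $\Gamma$-covering.
\end{lemma}

\begin{proof}
Let $\theta,\theta'$ be markings of $C_F$. Since their group laws differ by a translation, $\theta'\theta^{-1}$ is an affine map $x\mapsto Ax+b$. Here $A\in SL_2(\mathbb Z)$ because orientation is preserved, and $b=\theta'(\theta^{-1}(0))\in\mathbb T[3]$ because it is the image of a flex. So $\theta'\theta^{-1}$ is an element of $\Gamma$, and it is the only $\gamma\in\Gamma$ with $\gamma\theta=\theta'$. Conversely, for $\gamma\in\Gamma$ the map $\gamma\theta$ is a marking with origin $\theta^{-1}(\gamma^{-1}0)$, which is a flex.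

Over a small ball $U_0\subset\mathcal X$ choose, continuously in $F$, a flex, an oriented basis of $H_1(C_F;\mathbb Z)$ and a nonzero holomorphic $1$-form $\omega_F$ (a Poincar\'e residue). Formula \eqref{eq:mark} gives markings $\theta_F$, and $(F,p)\mapsto(F,\theta_F(p))$ is a continuous bijection $E|_{U_0}\to U_0\times\mathbb T$. It is proper, because $E|_{U_0}\to U_0$ is proper, and therefore it is a homeomorphism. If $(\theta'_F)$ is another such family, then $\theta_F'\theta_F^{-1}=(A_F,b_F)$ is jointly continuous in $F$ and the point of $\mathbb T$. So $b_F\in\mathbb T[3]$ and the homotopy class $A_F$ are locally constant. Hence the families $(\theta_F)$ can be declared to be continuous local sections of $\hat{\mathcal X}$, and they make it a principal $\Gamma$-covering.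
\end{proof}

\begin{lemma}\label{lem:tau}
Define $\tau:\hat{\mathcal X}\to\mathfrak H$ by $\tau(F,\theta)=-\bar r$, with $r$ as in \eqref{eq:mark}. Then $\tau$ is continuous and $\Gamma$-equivariant.
\end{lemma}

\begin{proof}
Continuity is clear in the local families above. Let $A=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ be the linear part of $\gamma\in\Gamma$. Passing from $\theta$ to $\gamma\theta$ replaces $(e_1,e_2)$ by the classes whose $\theta_*$-images are the columns of $A^{-1}$, that is, by $(de_1-ce_2,\,-be_1+ae_2)$. Since $r=-\bar\tau$, the number $r$ is replaced by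
\[
\frac{-b+ar}{d-cr}=\frac{-b-a\bar\tau}{d+c\bar\tau}=-\overline{\left(\frac{a\tau+b}{c\tau+d}\right)},
\]
and so $\tau$ is replaced by $A\tau$.
\end{proof}

The reflection $r\mapsto-\bar r$ serves only to turn the change-of-basis action into the usual M\"obius action.

\subsection{Coverings from finite $\Gamma$-sets}
For a finite $\Gamma$-set $T$ let
\[
\widetilde{\mathcal X}_T=(\hat{\mathcal X}\times T)/\Gamma,
\]
a covering of $\mathcal X$ of degree $|T|$, where $\Gamma$ acts diagonally. Three distinct flexes are collinear if and only if they sum to $0$. For distinct $x,y,z\in\mathbb T[3]\cong\mathbb F_3^2$ the equation $x+y+z=0$ says $z=-x-y=x+2(y-x)$, so it means that $\{x,y,z\}$ is an affine line. Put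
\[
T^{\mathrm{ncf}}=\{\text{3-element subsets of }\mathbb T[3]\text{ that are not affine lines}\},\qquad|T^{\mathrm{ncf}}|=72.
\]
The map $[(F,\theta),t]\mapsto(F,\theta^{-1}(t))$ is well defined, because $(\gamma\theta)^{-1}(\gamma t)=\theta^{-1}(t)$, and it is continuous and bijective on fibers. So it is an isomorphism of coverings
\begin{equation}\label{eq:ncf}
\widetilde{\mathcal X}_{T^{\mathrm{ncf}}}\cong\widetilde{\mathcal X}^{\mathrm{ncf}} .
\end{equation}

Let $\mathrm{Inj}(T,\mathbb T)\subset\mathbb T^T$ be the space of injective maps, with the action $\gamma\cdot f=\gamma\circ f\circ\gamma^{-1}$ of $\Gamma$. An element of $\mathrm{Inj}(T,\mathbb T)$ that is fixed by a subgroup $G$ is the same as a $G$-equivariant injection.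

\begin{lemma}\label{lem:reduction}
If there is a continuous $\Gamma$-equivariant map $\Phi:\mathfrak H\to\mathrm{Inj}(T,\mathbb T)$, then $\widetilde{\mathcal X}_T$ embeds in $E$ over $\mathcal X$.
\end{lemma}

\begin{proof}
Put $\iota([(F,\theta),t])=\bigl(F,\ \theta^{-1}(\Phi(\tau(F,\theta))(t))\bigr)$. If $((F,\theta),t)$ is replaced by $((F,\gamma\theta),\gamma t)$, the second entry becomes, with $\tau=\tau(F,\theta)$,
\[
\theta^{-1}\gamma^{-1}\,\Phi(\gamma\tau)(\gamma t)=\theta^{-1}\gamma^{-1}\gamma\,\Phi(\tau)(\gamma^{-1}\gamma t)=\theta^{-1}\Phi(\tau)(t),
\]
so $\iota$ is well defined. It is continuous since $\theta$ can be chosen continuously over small balls, and it is injective on each fiber because $\Phi(\tau)$ is injective.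
\end{proof}

\section{Gluing over the upper half plane}\label{sec:glue}

\subsection{Only the elliptic points matter}

\begin{lemma}\label{lem:glue}
Let $PSL_2(\mathbb Z)$ act by homeomorphisms on a topological space $Y$. Let $y_i\in Y$ be fixed by $S$, let $y_\rho\in Y$ be fixed by $R$, and suppose that $y_\rho$ and $y_i$ can be joined by a path in $Y$. Then there is a continuous $PSL_2(\mathbb Z)$-equivariant map $\Phi:\mathfrak H\to Y$ with $\Phi(i)=y_i$ and $\Phi(\rho)=y_\rho$.
\end{lemma}

\begin{proof}
Parametrize a path from $y_\rho$ to $y_i$ by the arc $\{|\tau|=1,\ -\frac12\le\operatorname{Re}\tau\le0\}$, which runs from $\rho$ to $i$. Call it $\Psi$, so that $\Psi(\rho)=y_\rho$ and $\Psi(i)=y_i$. Extend $\Psi$ to the arc $\{|\tau|=1,\ |\operatorname{Re}\tau|\le\frac12\}$ by $\Psi(-1/\tau)=S\Psi(\tau)$. At $\tau=i$ this is consistent because $Sy_i=y_i$. Since $S^2=1$ in $PSL_2(\mathbb Z)$, the relation $\Psi(-1/\tau)=S\Psi(\tau)$ then holds on the whole arc.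

Let $D=\{|\operatorname{Re}\tau|\le\frac12,\ |\tau|\ge1\}$ be the modular domain and put
\[
\Phi(x+iy)=\Psi\bigl(x+i\sqrt{1-x^2}\bigr)\qquad(x+iy\in D).
\]
So $\Phi$ is constant on vertical lines in $D$. In particular it equals $y_\rho$ on the left edge and $\Psi(\rho+1)=\Psi(-1/\rho)=Sy_\rho$ on the right edge. We want to extend $\Phi$ to $\mathfrak H=\bigcup_\gamma\gamma D$ by $\Phi(\gamma\tau)=\gamma\Phi(\tau)$. This is legitimate if
\begin{equation}\label{eq:compat}
\Phi(\tau_1)=\delta\Phi(\tau)\quad\text{whenever }\tau,\tau_1\in D,\ \delta\in PSL_2(\mathbb Z),\ \delta\tau=\tau_1 .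
\end{equation}
By \cite[Ch.~VII, Thm.~1]{Serre}, in this situation $\tau_1=\tau$, or $\operatorname{Re}\tau=\mp\frac12$ and $\tau_1=\tau\pm1$, or $|\tau|=1$ and $\tau_1=-1/\tau$. Moreover, the stabilizers in $PSL_2(\mathbb Z)$ of points of $D$ are trivial except for $\langle S\rangle$ at $i$, $\langle SU\rangle=\langle R\rangle$ at $\rho$, and $\langle US\rangle=S\langle R\rangle S^{-1}$ at $\rho+1=S\rho$. Two elements $\delta$ with $\delta\tau=\tau_1$ differ by an element of the stabilizer of $\tau$. So \eqref{eq:compat} follows from three checks.
\begin{itemize}
\item \emph{$\Phi(\tau)$ is fixed by the stabilizer of $\tau$.} At $i$ and $\rho$ this is the hypothesis. At $\rho+1$ it holds because $\Phi(\rho+1)=Sy_\rho$. At other points there is nothing to check.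
\item \emph{$\Phi(-1/\tau)=S\Phi(\tau)$ for $\tau\in D$ with $|\tau|=1$.} This is the construction of $\Psi$.
\item \emph{$\Phi(\tau+1)=U\Phi(\tau)$ for $\tau\in D$ with $\operatorname{Re}\tau=-\frac12$.} (The case $\tau_1=\tau-1$ follows by applying $U^{-1}$.) The left side is $Sy_\rho$. Since $SUy_\rho=Ry_\rho=y_\rho$, the right side is $Uy_\rho=S^{-1}y_\rho=Sy_\rho$.
\end{itemize}
So $\Phi$ is well defined and equivariant. It is continuous on each of the closed sets $\gamma D$, which form a locally finite cover of $\mathfrak H$. Hence it is continuous.
\end{proof}

The third check is the point of the construction: gluing along the vertical edges costs nothing beyond the conditions at the two elliptic points, because $U=S^{-1}R$.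

\subsection{An example with eight points}\label{sec:toy}
Before treating the $72$ triples we show the method on a small set where everything can be written down. Here $SL_2(\mathbb Z)$ plays the role of $\Gamma$ and $\{\pm1\}$ plays the role of $N$. The example is not used later.

For $A\in SL_2(\mathbb Z)$ let $\chi(A)=\pm1$ be the sign of the permutation that $A$ induces on the three points of $\mathbb T[2]\setminus\{0\}$. Then $\chi(S)=-1$, since $S$ exchanges $(\frac12,0)$ and $(0,\frac12)$ and fixes $(\frac12,\frac12)$. Also $\chi(R)=1$, since $R$ permutes the three points cyclically. Hence $\chi(U)=-1$ and $\chi(-1)=1$. Let $T=\mathbb F_3^2\setminus\{0\}$, on which $SL_2(\mathbb Z)$ acts by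
\[
A* v=\chi(A)\,Av .
\]
(An element of $T$ may be thought of as a point of order three together with a cyclic order of the three points of order two, up to negating the first and reversing the second at the same time.) For $v\in\mathbb F_3^2$ we write $v/3$ for the corresponding element of $\mathbb T[3]$. We look for a continuous $SL_2(\mathbb Z)$-equivariant map $\Phi:\mathfrak H\to\mathrm{Inj}(T,\mathbb T)$.

\emph{A constant $\Phi$ is impossible.} Its value would be an equivariant injection $f$. Let $L=\begin{pmatrix}1&0\\1&1\end{pmatrix}=SU^{-1}S^{-1}$, so $\chi(L)=-1$. Both $U^3$ and $L^3$ are $\equiv1$ modulo $3$ and have $\chi=-1$, so they act on $T$ as $-1$. Since $\chi(-1)=1$, we also have $f(-v)=-f(v)$. So $f(v)=(x,y)$ satisfies $(x+3y,y)=(-x,-y)$ and $(x,3x+y)=(-x,-y)$. Hence $2y=2x=0$, and $f$ would map eight elements into the four-element group $\mathbb T[2]$.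

\emph{A moving $\Phi$ exists.} Let $Y$ be the space of odd injections $f:T\to\mathbb T$, that is, $f(-v)=-f(v)$. The element $-1$ acts trivially on $Y$, so $PSL_2(\mathbb Z)$ acts. At $\rho$ we need $f_\rho(Rv)=Rf_\rho(v)$, and the inclusion $f_\rho(v)=v/3$ will do. At $i$ the sign matters: we need $f_i(-Sv)=Sf_i(v)$. Put
\[
f_i(v)=\begin{cases}\ \ v/3,& v\in\{\pm(1,0),\pm(1,1)\},\\ -v/3,& v\in\{\pm(0,1),\pm(1,-1)\}.\end{cases}
\]
The matrix $S$ exchanges the two classes, as $S(1,0)=(0,1)$, $S(1,1)=-(1,-1)$ and $S^2=-1$. So for $v$ in the first class $f_i(-Sv)=Sv/3=Sf_i(v)$, and for $v$ in the second class $f_i(-Sv)=-Sv/3=Sf_i(v)$.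

It remains to join $f_\rho$ to $f_i$ inside $Y$. We keep the points of the first class fixed and move, for $0\le s\le1$,
\begin{align*}
f_s(0,1)&=\bigl(0,\tfrac12\bigr)+\cos(\pi s)\bigl(0,-\tfrac16\bigr)+\sin(\pi s)\bigl(\tfrac1{12},0\bigr),\\
f_s(1,-1)&=\bigl(\tfrac12,\tfrac12\bigr)+\cos(\pi s)\bigl(-\tfrac16,\tfrac16\bigr)+\sin(\pi s)\bigl(\tfrac1{12},\tfrac1{12}\bigr),
\end{align*}
with $f_s(-v)=-f_s(v)$. The path begins at $f_\rho$ for $s=0$ and ends at $f_i$ for $s=1$. The four moving points run along two ellipses centered at the $2$-torsion points $(0,\frac12)$ and $(\frac12,\frac12)$, and since a $2$-torsion point is its own negative, the points for $v$ and $-v$ are always opposite on their ellipse (Figure~\ref{fig:toy}). The ellipses are disjoint from each other: on the first the first coordinate is within $\frac1{12}$ of $0$, and on the second its distance from $\frac12$ is less than $\frac14$. They also avoid the fixed points. The points $\pm(\frac13,0)$ have second coordinate $0$, while on both ellipses the second coordinate lies strictly between $\frac14$ and $\frac34$. The points $\pm(\frac13,\frac13)=(\frac12,\frac12)\mp(\frac16,\frac16)$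 lie on the line of the minor axis of the second ellipse, outside it, and their first coordinates keep them off the first. So every $f_s$ is injective, and Lemma~\ref{lem:glue} gives $\Phi$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5.2]
\draw (-.25,-.25) rectangle (.75,.75);
\foreach \x/\y in {0/0,.5/0,0/.5,.5/.5}
  {\draw (\x-.014,\y-.014)--(\x+.014,\y+.014); \draw (\x-.014,\y+.014)--(\x+.014,\y-.014);}
\draw[->] ({.0833*cos(-75)},{.5+.1667*sin(-75)}) arc[start angle=-75,end angle=75,x radius=.0833,y radius=.1667];
\draw[->] ({.0833*cos(105)},{.5+.1667*sin(105)}) arc[start angle=105,end angle=255,x radius=.0833,y radius=.1667];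
\begin{scope}[shift={(.5,.5)},rotate=45]
\draw[->] ({.1179*cos(75)},{.2357*sin(75)}) arc[start angle=75,end angle=-75,x radius=.1179,y radius=.2357];
\draw[->] ({.1179*cos(-105)},{.2357*sin(-105)}) arc[start angle=-105,end angle=-255,x radius=.1179,y radius=.2357];
\end{scope}
\foreach \x/\y in {.3333/0,.6667/0,.3333/.3333,.6667/.6667} \fill (\x,\y) circle (.014);
\foreach \x/\y in {0/.3333,0/.6667,.3333/.6667,.6667/.3333} \draw[fill=white] (\x,\y) circle (.014);
\node[below] at (.3333,-.01) {\scriptsize $(1,0)$};
\node[below] at (.3333,.325) {\scriptsize $(1,1)$};
\node[below] at (0,.325) {\scriptsize $(0,1)$};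
\node[left] at (.325,.68) {\scriptsize $(1,-1)$};
\end{tikzpicture}
\caption{The path of odd injections of $\mathbb F_3^2\setminus\{0\}$ into the torus $\mathbb R^2/\mathbb Z^2$ (opposite sides of the square are identified; it is $[-\frac14,\frac34]^2$). The eight dots are the points of order three, and four of them carry the label $v$ for which they are the initial value $v/3$. Black dots stay fixed. White dots move by half turns along two ellipses centered at $2$-torsion points (the four $2$-torsion points are marked by crosses), so that the values at $v$ and $-v$ are exchanged.}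
\label{fig:toy}
\end{figure}

In the general case the explicit path is replaced by the remark that one removes only sets of codimension $2$ from a connected manifold.

\section{\texorpdfstring{$N$}{N}-free \texorpdfstring{$\Gamma$}{Gamma}-sets}\label{sec:free}

Since $N$ acts trivially on $\mathfrak H$, every value of a $\Gamma$-equivariant $\Phi$ is an $N$-equivariant injection. If an element $t$ has nontrivial stabilizer in $N$, its image therefore lies in the finite set $\mathbb T[6]$ (Lemma~\ref{lem:fixed}(c)) and cannot move at all. The flexible case is the opposite one. We call a $\Gamma$-set $T$ \emph{$N$-free} if $N$ acts freely on it.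

\begin{proposition}\label{prop:main}
Let $T$ be a finite $N$-free $\Gamma$-set that admits a $\Gamma_\rho$-equivariant injection $f_\rho:T\to\mathbb T$. Then there is a continuous $\Gamma$-equivariant map $\Phi:\mathfrak H\to\mathrm{Inj}(T,\mathbb T)$, all of whose values have image in $\mathbb T\setminus\mathbb T[6]$.
\end{proposition}

The hypothesis on $\Gamma_\rho$ cannot be dropped, since $\Phi(\rho)$ is such an injection.

\begin{proof}
Let $I_N\subset\mathrm{Inj}(T,\mathbb T)$ be the set of $N$-equivariant injections. Since $N$ is normal, $\Gamma$ preserves $I_N$, and $N$ acts trivially on it, so $PSL_2(\mathbb Z)=\Gamma/N$ acts on $I_N$. A $PSL_2(\mathbb Z)$-equivariant map $\mathfrak H\to I_N$ is a $\Gamma$-equivariant map to $\mathrm{Inj}(T,\mathbb T)$. If $f\in I_N$ and $f(t)$ is fixed by $n\in N$, then $f(nt)=nf(t)=f(t)$, so $nt=t$ and $n=1$. Hence $f$ has image in $\mathbb T\setminus\mathbb T[6]$. We verify the hypotheses of Lemma~\ref{lem:glue} for $Y=I_N$. The given $f_\rho$ lies in $I_N$, as $N\subset\Gamma_\rho$, and is fixed by $R$.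

\emph{A point of $I_N$ fixed by $S$.} First, $\Gamma_i$ acts freely on $T$. Indeed, the stabilizer of $t$ in $\Gamma_i$ meets $N$ trivially, so it embeds in $\Gamma_i/N\cong\mathbb Z/2$. A nontrivial element of it would be some $(\pm S,b)$ of order $2$, but the square of $(\pm S,b)$ has linear part $-1$. By Lemma~\ref{lem:fixed}(d) we can choose distinct free $\Gamma_i$-orbits in $\mathbb T$, one for each $\Gamma_i$-orbit of $T$. Sending a representative of each orbit to a point of the corresponding orbit and extending equivariantly, we get a $\Gamma_i$-equivariant injection $f_i:T\to\mathbb T$. It lies in $I_N$ and is fixed by $S$.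

\emph{$I_N$ is path connected.} Let $t_1,\dots,t_k$ represent the $N$-orbits of $T$. As $T$ is $N$-free, $f\mapsto(f(t_1),\dots,f(t_k))$ identifies $I_N$ with the set of $(y_1,\dots,y_k)\in\mathbb T^k$ such that
\[
y_j\ne n y_j\ \ (1\ne n\in N),\qquad y_j\ne n y_l\ \ (j\ne l,\ n\in N).
\]
The locus $y_j=ny_j$ is empty or restricts $y_j$ to finitely many values, and the locus $y_j=ny_l$ is the graph of $y_j$ as a function of $y_l$. So $I_N$ arises from the connected manifold $\mathbb T^k$ by removing finitely many closed submanifolds of codimension $2$. Removing a closed submanifold of codimension $2$ from a connected manifold leaves it path connected: a path between two points of the complement can be made smooth and transverse to the submanifold, with its endpoints fixed, and then it misses the submanifold for reasons of dimension. Removing the submanifolds one after another proves the claim.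

So $f_\rho$ and $f_i$ can be joined in $I_N$, and Lemma~\ref{lem:glue} yields $\Phi$.
\end{proof}

\section{The seventy-two triples}\label{sec:ncf}

We now verify the hypotheses of Proposition~\ref{prop:main} for $T^{\mathrm{ncf}}$. Both concern $\Gamma_\rho$, as $N\subset\Gamma_\rho$. The group $\Gamma_\rho$ acts on $\mathbb T[3]\cong\mathbb F_3^2$ by affine maps of determinant $1$. It acts faithfully because $R$ still has order $6$ modulo $3$: both $R^3=-1$ and $R^2=\begin{pmatrix}-1&-1\\1&0\end{pmatrix}$ are $\not\equiv1$.

\begin{lemma}\label{lem:stab}
Let $1\ne g\in\Gamma_\rho$ preserve $t\in T^{\mathrm{ncf}}$. Then $g$ permutes the three points of $t$ cyclically, has order $3$, and is not a translation. In particular $T^{\mathrm{ncf}}$ is $N$-free, and all stabilizers of $\Gamma_\rho$ on $T^{\mathrm{ncf}}$ have order $1$ or $3$.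
\end{lemma}

\begin{proof}
The three points of $t$ form an affine frame of $\mathbb F_3^2$, so $g$ is determined by its action on them, and this action is nontrivial. If $g$ fixed one point of $t$ and exchanged the other two, then with the fixed point as origin $g$ would be a linear map exchanging two basis vectors, and it would have determinant $-1\ne1$. So $g$ acts on $t$ as a $3$-cycle. Then $g^3$ fixes the frame, and $g^3=1$. The orbits of a nontrivial translation on $\mathbb F_3^2$ are lines, so $g$ is not a translation. The elements of $N$ other than translations have order $2$, so $N$ acts freely. Finally, the stabilizer of $t$ in $\Gamma_\rho$ embeds in the group of cyclic permutations of $t$.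
\end{proof}

\paragraph{The two orbits.}
Modulo $3$ we have $R(1,1)=(-1,2)\equiv-(1,1)$. So $\Gamma_\rho$ permutes the three lines of $\mathbb T[3]\cong\mathbb F_3^2$ with direction $(1,1)$. Accordingly $T^{\mathrm{ncf}}$ is the union of two $\Gamma_\rho$-invariant subsets.
\begin{itemize}
\item \emph{Triples with one point on each of these three lines.} There are $27$ such triples including collinear ones, and the collinear ones are the $12-3=9$ lines of other directions. So $18$ remain. By Lemma~\ref{lem:stab} an orbit of $\Gamma_\rho$ has $54$ or $18$ elements. So these $18$ triples form one orbit, with stabilizers of order $3$.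
\item \emph{Triples with two points on one of the lines and the third point on another.} There are $3\cdot3\cdot6=54$ of them. An element of $\Gamma_\rho$ that preserves such a triple must fix its third point, so it does not act by a $3$-cycle, and by Lemma~\ref{lem:stab} it is trivial. So these $54$ triples form one free orbit.
\end{itemize}

\paragraph{The injection $f_\rho$.}
A representative of the first orbit is
\[
t'=\{(0,0),\ (\tfrac13,0),\ (0,\tfrac13)\}.
\]
Indeed, $x-y$ takes the three different values $0,\frac13,-\frac13$ on its points $(x,y)$, so they lie on the three different lines with direction $(1,1)$, and they are not collinear because their sum is not $0$. The element $g=(R^2,(\frac13,0))$, that is,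
\[
g(x,y)=(-x-y+\tfrac13,\ x),
\]
maps $(0,0)\mapsto(\frac13,0)\mapsto(0,\frac13)\mapsto(0,0)$. So $\langle g\rangle$ is the stabilizer of $t'$. The obvious candidate for the image of $t'$ is the centroid of the triangle with these vertices,
\[
y'=(\tfrac19,\tfrac19),\qquad g(y')=(-\tfrac29+\tfrac39,\tfrac19)=y'.
\]
Its stabilizer in $\Gamma_\rho$ is exactly $\langle g\rangle$. Indeed, by Lemma~\ref{lem:fixed}(a) it embeds in $\langle R\rangle\cong\mathbb Z/6$. If it were larger than $\langle g\rangle$, it would contain some $(R,c)$ with $c\in\mathbb T[3]$, and $(R-1)y'=-c$ would lie in $\mathbb T[3]$. But $(R-1)y'=(-\frac29,\frac19)\notin\mathbb T[3]$.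

Let $t''$ be any triple in the free orbit and let $y''\in\mathbb T$ be any point with trivial $\Gamma_\rho$-stabilizer (Lemma~\ref{lem:fixed}(d)). Then
\[
f_\rho(\gamma t')=\gamma y',\qquad f_\rho(\gamma t'')=\gamma y''\qquad(\gamma\in\Gamma_\rho)
\]
is a well-defined $\Gamma_\rho$-equivariant map $T^{\mathrm{ncf}}\to\mathbb T$. It is injective because the stabilizers match, and because the orbits of $y'$ and $y''$ are different, their stabilizers having different orders.

\begin{proof}[Proof of Theorem A]
By Lemma~\ref{lem:stab} and the construction of $f_\rho$, Proposition~\ref{prop:main} applies to $T^{\mathrm{ncf}}$ and gives a continuous $\Gamma$-equivariant map $\Phi:\mathfrak H\to\mathrm{Inj}(T^{\mathrm{ncf}},\mathbb T)$. By Lemma~\ref{lem:reduction} the covering $\widetilde{\mathcal X}_{T^{\mathrm{ncf}}}$ embeds in $E$ over $\mathcal X$, and by \eqref{eq:ncf} so does $\widetilde{\mathcal X}^{\mathrm{ncf}}$.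
\end{proof}

\begin{remark}\label{rem:constant}
The map $\Phi$ cannot be constant: the $72$ points cannot stay in constant position relative to the flexes. The matrices $\begin{pmatrix}1&3\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\3&1\end{pmatrix}$ act trivially on $\mathbb T[3]$, hence on $T^{\mathrm{ncf}}$. So the values $(x,y)$ of a $\Gamma$-equivariant map $T^{\mathrm{ncf}}\to\mathbb T$ are fixed by both, which means $3y=3x=0$. They lie in $\mathbb T[3]$, which has only $9$ points.
\end{remark}

\section{Which coverings embed}\label{sec:B}

For a finite $\Gamma$-set $T$ let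
\[
T^{\mathrm{sing}}=\{t\in T:\ \mathrm{Stab}_N(t)\ne1\},\qquad T^{\mathrm{fr}}=T\setminus T^{\mathrm{sing}} .
\]
Both are $\Gamma$-stable since $N$ is normal.

\begin{theoremB}
A finite covering $\widetilde{\mathcal X}\to\mathcal X$ admits a continuous injection into $E$ over $\mathcal X$ if and only if it is isomorphic to $\widetilde{\mathcal X}_T$ for a finite $\Gamma$-set $T$ such that
\begin{enumerate}
\item[(a)] $T^{\mathrm{sing}}$ admits a $\Gamma$-equivariant injection into $\mathbb T[6]$;
\item[(b)] $T^{\mathrm{fr}}$ admits a $\Gamma_\rho$-equivariant injection into $\mathbb T$.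
\end{enumerate}
\end{theoremB}

\emph{Sufficiency.} Let $j:T^{\mathrm{sing}}\to\mathbb T[6]$ be as in (a), and let $\Phi:\mathfrak H\to\mathrm{Inj}(T^{\mathrm{fr}},\mathbb T\setminus\mathbb T[6])$ be the map that Proposition~\ref{prop:main} provides by (b). As the images of $j$ and $\Phi(\tau)$ are disjoint, $\tau\mapsto j\sqcup\Phi(\tau)$ is a continuous $\Gamma$-equivariant map to $\mathrm{Inj}(T,\mathbb T)$. Lemma~\ref{lem:reduction} applies.

The rest of this section proves necessity. There are two difficulties. A multisection is defined over $\mathcal X$, and a priori its covering need not come from a $\Gamma$-set. Also, the chosen points need not depend on $\tau$ alone, so one cannot simply evaluate at $\tau=\rho$. The key to both is that the space of marked cubics has a finite fundamental group: a homomorphism from a finite group to a torsion-free group is trivial, and this is applied first to the braid group of the torus and then to $\mathbb Z^2$ and $\mathbb Z$.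

\subsection{The space of marked cubics}

\begin{lemma}\label{lem:hatX}
The space $\hat{\mathcal X}$ is homeomorphic to $PGL_3(\mathbb C)\times\mathfrak H$. In particular it is connected, and for every $\hat x\in\hat{\mathcal X}$ the group $\pi_1(\hat{\mathcal X},\hat x)\cong\mathbb Z/3$ is generated by a loop of the form $u\mapsto g_u\hat x$ with $(g_u)$ a loop in $PGL_3(\mathbb C)$ based at $1$.
\end{lemma}

\begin{proof}
The group $PGL_3(\mathbb C)$ acts continuously on $\hat{\mathcal X}$ by $g(F,\theta)=(gF,\theta g^{-1})$, where $C_{gF}=gC_F$. The action commutes with $\Gamma$ and preserves $\tau$.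

\emph{The action is free.} If $g$ fixes $(F,\theta)$, then $\theta g^{-1}=\theta$, so $g$ is the identity on $C_F$. This curve is not contained in a finite union of lines, so it contains four points in general position, and $g=1$.

\emph{It is transitive on the fibers of $\tau$.} Let $\tau(F,\theta)=\tau(F',\theta')$. By \eqref{eq:mark} both curves are $\mathbb C/(\mathbb Z+\mathbb Zr)$ with the same $r$ and with the same marking, so $\varphi=\theta'^{-1}\theta:C_F\to C_{F'}$ is biholomorphic. It maps a flex $o$ to a flex $o'$. Since the tangent line at a flex meets the cubic three times there,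
\[
\varphi^*\bigl(\mathcal O(1)|_{C_{F'}}\bigr)\cong\varphi^*\mathcal O(3o')\cong\mathcal O(3o)\cong\mathcal O(1)|_{C_F}.
\]
For a smooth cubic $C$ the restriction $H^0(\mathbb P^2,\mathcal O(1))\to H^0(C,\mathcal O(1))$ is an isomorphism: it is injective because $C$ lies in no line, and both spaces have dimension $3$. Hence $\varphi$ is induced by some $g\in PGL_3(\mathbb C)$, and $g(F,\theta)=(F',\theta\varphi^{-1})=(F',\theta')$.

\emph{The map $\tau$ has a continuous section.} For $\tau\in\mathfrak H$ and $r=-\bar\tau$ take the Weierstrass cubic $y^2z=4x^3-g_2xz^2-g_3z^3$ of the lattice $\mathbb Z+\mathbb Zr$, whose coefficients are continuous in $\tau$. Its point at infinity is a flex. Use it as origin, with the marking $a+br\mapsto(a,b)$.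

Call this section $s$. The map $(g,\tau)\mapsto g\,s(\tau)$ from $PGL_3(\mathbb C)\times\mathfrak H$ to $\hat{\mathcal X}$ is a continuous bijection between manifolds of real dimension $18$, hence a homeomorphism by invariance of domain. Finally, $PGL_3(\mathbb C)$ is the quotient of the simply connected group $SL_3(\mathbb C)$ by its center of order $3$, so $\pi_1(PGL_3(\mathbb C))\cong\mathbb Z/3$.
\end{proof}

\begin{lemma}\label{lem:Gammaset}
Let $(\widetilde{\mathcal X},\pi,\iota)$ be a multisection of degree $n\ge1$. Then $\widetilde{\mathcal X}\cong\widetilde{\mathcal X}_T$ for a $\Gamma$-set $T$ with $n$ elements.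
\end{lemma}

\begin{proof}
Fix $F\in\mathcal X$ and let $B$ be the space of $n$-element subsets of $C_F$. Identify $\iota(\tilde x)$ with its point on the curve. Then
\[
PGL_3(\mathbb C)\to B,\qquad g\mapsto g^{-1}\iota(\pi^{-1}(gF))
\]
is a continuous map. The space $B$ is a manifold of dimension $2n$. It is aspherical, since its finite covering, the ordered configuration space of the torus, is aspherical by Fadell and Neuwirth \cite{FN}. So $\pi_1(B)$ is torsion-free: a subgroup $\mathbb Z/q$ with $q>1$ would give a covering of $B$ that is a finite-dimensional $K(\mathbb Z/q,1)$, but $\mathbb Z/q$ has nonzero homology in all odd degrees. Hence the induced map $\mathbb Z/3\cong\pi_1(PGL_3(\mathbb C))\to\pi_1(B)$ is trivial.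

Let $(g_u)_{0\le u\le1}$ be a loop in $PGL_3(\mathbb C)$ based at $1$, and let $\tilde x_u\in\pi^{-1}(g_uF)$ be a lift of the path $u\mapsto g_uF$. Then $g_u^{-1}\iota(\tilde x_u)$ is a path followed by one of the points of the moving $n$-element set. This set traces a null-homotopic loop in $B$, so it undergoes the trivial permutation, and $\iota(\tilde x_1)=\iota(\tilde x_0)$. Since $\iota$ is injective, $\tilde x_1=\tilde x_0$. So the loop $u\mapsto g_uF$ acts trivially on the fiber of $\pi$. By Lemma~\ref{lem:hatX}, $\pi_1(\hat{\mathcal X})$ acts trivially on the fibers of the pullback of $\widetilde{\mathcal X}$ to $\hat{\mathcal X}$. This pullback is therefore a trivial covering $\hat{\mathcal X}\times T$, where $T$ is its set of components. The group $\Gamma$ acts on the pullback, hence on $T$, and dividing by $\Gamma$ gives $\widetilde{\mathcal X}\cong(\hat{\mathcal X}\times T)/\Gamma$.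
\end{proof}

\subsection{Fixed-point classes}
Let $(\widetilde{\mathcal X}_T,\pi,\iota)$ be a multisection with $T$ as in Lemma~\ref{lem:Gammaset}. For $t\in T$ and $\hat x=(F,\theta)$ put
\[
I_t(\hat x)=\theta(\iota[\hat x,t])\in\mathbb T .
\]
The maps $I_t:\hat{\mathcal X}\to\mathbb T$ are continuous, $I_t(\hat x)\ne I_{t'}(\hat x)$ for $t\ne t'$, and $I_{\gamma t}(\gamma\hat x)=\gamma I_t(\hat x)$ for $\gamma\in\Gamma$.

If $I_t$ were a function of $\tau$ alone and $\gamma$ fixed both $t$ and $\tau$, then $I_t(\tau)$ would be a point of $\mathbb T$ fixed by $\gamma$. In general this argument is not available, since $\Gamma$ acts freely on $\hat{\mathcal X}$. The substitute is the fixed point of a lift of $\gamma$ to $\mathbb R^2$, where the lift is singled out by $I_t$.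

Since $\pi_1(\hat{\mathcal X})$ is finite and $\mathbb Z^2$ is torsion-free, $I_t$ lifts to a map $\tilde I_t:\hat{\mathcal X}\to\mathbb R^2$, unique up to adding an element of $\mathbb Z^2$. If $\gamma t=t$, then $I_t(\gamma\hat x)=\gamma I_t(\hat x)$. So for any affine lift of $\gamma$ to $\mathbb R^2$, its composite with $\tilde I_t$ differs from $\hat x\mapsto\tilde I_t(\gamma\hat x)$ by a constant in $\mathbb Z^2$, because $\hat{\mathcal X}$ is connected. Hence there is a unique affine lift $\tilde\gamma$ of $\gamma$ such that
\[
\tilde I_t(\gamma\hat x)=\tilde\gamma\,\tilde I_t(\hat x)\qquad(\hat x\in\hat{\mathcal X}),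
\]
and by uniqueness $\gamma\mapsto\tilde\gamma$ is a homomorphism on $\mathrm{Stab}_\Gamma(t)$.

Now let $\gamma\ne1$ have finite order and fix $t$. Then $\tilde\gamma$ has finite order, and $\tilde\gamma\ne1$ because it covers $\gamma$. Nontrivial translations of $\mathbb R^2$ have infinite order, so the linear part $A$ of $\tilde\gamma$, which is also that of $\gamma$, is not $1$. It has finite order, so $\det(A-1)\ne0$ by Lemma~\ref{lem:fixed}(b), and $\tilde\gamma$ has a unique fixed point in $\mathbb R^2$. Replacing $\tilde I_t$ by $\tilde I_t+m$ with $m\in\mathbb Z^2$ conjugates $\tilde\gamma$ by the translation by $m$ and moves the fixed point by $m$. So the image of the fixed point in $\mathbb T$, which we denote by $x_t(\gamma)$, is well defined. It is fixed by $\gamma$. Since translations in $\Gamma$ have finite order, the argument also shows: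
\begin{equation}\label{eq:notrans}
\text{nontrivial translations in }\Gamma\text{ have no fixed points in }T.
\end{equation}

If $\Delta\ne1$ is a finite subgroup of $\mathrm{Stab}_\Gamma(t)$, its lift is a finite group of affine maps, which has a common fixed point in $\mathbb R^2$, namely the barycenter of an orbit. So $x_t(\gamma)$ is the same point for all $1\ne\gamma\in\Delta$. We call it $x_t(\Delta)$. It is natural:
\begin{equation}\label{eq:natural}
x_{\delta t}(\delta\Delta\delta^{-1})=\delta\,x_t(\Delta)\qquad(\delta\in\Gamma).
\end{equation}
Indeed, if $\tilde\delta$ is an affine lift of $\delta$, then $\hat x\mapsto\tilde\delta\tilde I_t(\delta^{-1}\hat x)$ is a lift of $I_{\delta t}$. With respect to it the element $\delta\gamma\delta^{-1}$ lifts to $\tilde\delta\tilde\gamma\tilde\delta^{-1}$, whose fixed point is the image under $\tilde\delta$ of that of $\tilde\gamma$.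

For $t\ne t'$ the maps $I_t$ and $I_{t'}$ differ at every point. The next lemma says that the points $x_t(\gamma)$ inherit this. It is not obvious, since $x_t(\gamma)$ need not be a value of $I_t$.

\begin{lemma}\label{lem:distinct}
If $\gamma\ne1$ has finite order $k$ and fixes $t\ne t'$, then $x_t(\gamma)\ne x_{t'}(\gamma)$.
\end{lemma}

\begin{proof}
Suppose they are equal. Choose $\tilde I_t$ and $\tilde I_{t'}$ so that the two lifts of $\gamma$ have the same fixed point in $\mathbb R^2$. They have the same linear part $A$, so they coincide. Then $d=\tilde I_t-\tilde I_{t'}$ takes values in $\mathbb R^2\setminus\mathbb Z^2\subset\mathbb R^2\setminus\{0\}$ and satisfies $d(\gamma\hat x)=A\,d(\hat x)$. In a suitable basis of $\mathbb R^2$ the matrix $A$, which is of finite order, of determinant $1$ and not the identity, is a rotation by an angle $\varphi\notin2\pi\mathbb Z$. Since $\pi_1(\hat{\mathcal X})$ is finite, the argument of $d$ in this basis lifts to a continuous function $\eta:\hat{\mathcal X}\to\mathbb R$. As $\hat{\mathcal X}$ is connected, $\eta(\gamma\hat x)=\eta(\hat x)+\varphi'$ with a constant $\varphi'\equiv\varphi$ modulo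 $2\pi$, so $\varphi'\ne0$. Applying this $k$ times gives $\eta(\hat x)=\eta(\gamma^k\hat x)=\eta(\hat x)+k\varphi'$, a contradiction.
\end{proof}

\subsection{Proof of necessity in Theorem B}
Let $\widetilde{\mathcal X}$ embed in $E$ over $\mathcal X$. Since $\hat{\mathcal X}$ is connected, so is its image $\mathcal X$, and the covering has a constant degree $n$. If $n=0$, take $T=\emptyset$. Otherwise let $T$ be as in Lemma~\ref{lem:Gammaset}.

\emph{Condition (a).} Let $t\in T^{\mathrm{sing}}$. By \eqref{eq:notrans}, $N_t=\mathrm{Stab}_N(t)$ contains no nontrivial translation, so it has order $2$ and is generated by some $(-1,b)$. Put $x_t=x_t(N_t)$. It is fixed by $(-1,b)$, so it lies in $\mathbb T[6]$. As $N$ is normal, $N_{\gamma t}=\gamma N_t\gamma^{-1}$ for $\gamma\in\Gamma$, and \eqref{eq:natural} says that $t\mapsto x_t$ is $\Gamma$-equivariant. Suppose that $x_t=x_{t'}=x$. Then $N_t$ and $N_{t'}$ lie in $\mathrm{Stab}_N(x)$, which embeds in $\{\pm1\}$ by Lemma~\ref{lem:fixed}(a). So $N_t=N_{t'}$, and Lemma~\ref{lem:distinct} gives $t=t'$.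

\emph{Condition (b).} We show that all of $T$ embeds $\Gamma_\rho$-equivariantly in $\mathbb T$. For $t\in T$ let $\Delta_t=\mathrm{Stab}_{\Gamma_\rho}(t)$, and if $\Delta_t\ne1$ put now $x_t=x_t(\Delta_t)$. By \eqref{eq:natural}, $t\mapsto x_t$ is $\Gamma_\rho$-equivariant on the set of $t$ with $\Delta_t\ne1$. To see that it is injective we first show
\begin{equation}\label{eq:stabs}
\Delta_t=\mathrm{Stab}_{\Gamma_\rho}(x_t).
\end{equation}
The inclusion $\subseteq$ holds because every $\gamma\in\Delta_t$ fixes $x_t$. The group on the right embeds in $\langle R\rangle$ by Lemma~\ref{lem:fixed}(a), so it is abelian. For $h$ in this group we therefore have $\Delta_{ht}=h\Delta_th^{-1}=\Delta_t$ and $x_{ht}=hx_t=x_t$. So a nontrivial $\gamma\in\Delta_t$ fixes both $t$ and $ht$, and $x_t(\gamma)=x_{ht}(\gamma)$. Lemma~\ref{lem:distinct} gives $ht=t$. This proves \eqref{eq:stabs}. If now $x_t=x_{t'}$, then $\Delta_t=\Delta_{t'}\ne1$ by \eqref{eq:stabs}, and $t=t'$ by Lemma~\ref{lem:distinct}.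

The free $\Gamma_\rho$-orbits of $T$ can be mapped to distinct free $\Gamma_\rho$-orbits of $\mathbb T$ (Lemma~\ref{lem:fixed}(d)). These do not meet the points $x_t$, which have nontrivial stabilizer. So $T$, and in particular $T^{\mathrm{fr}}$, embeds $\Gamma_\rho$-equivariantly in $\mathbb T$. This completes the proof of Theorem~B. \qed

\section{Degrees}\label{sec:C}

Theorem~C follows from Theorem~B by counting orbits. The count at $\rho$ rests on the next lemma.

\begin{lemma}\label{lem:Q}
Let $Q=\{x\in\mathbb T:\ (1-R^2)x\in\mathbb T[3]\}$. The points of $\mathbb T\setminus\mathbb T[6]$ with nontrivial $\Gamma_\rho$-stabilizer are the $18$ points of $Q\setminus\mathbb T[3]$. Their $\Gamma_\rho$-stabilizers have order $3$, and they form a single $\Gamma_\rho$-orbit.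
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:fixed}(b), $1-R^2$ is surjective on $\mathbb T$ with kernel of order $\det(R^2-1)=2-\operatorname{tr}R^2=3$. So $Q$ is a group of order $27$ containing $\mathbb T[3]$. As $Q$ is a $3$-group, $Q\cap\mathbb T[6]=\mathbb T[3]$.

Let $x\notin\mathbb T[6]$ have stabilizer $H\ne1$ in $\Gamma_\rho$. By Lemma~\ref{lem:fixed}(c), $H\cap N=1$, so $H$ embeds in $\Gamma_\rho/N\cong\mathbb Z/3$ and has order $3$. It contains no nontrivial translation, so the linear parts of its nontrivial elements are $R^2$ and $R^{-2}$. Thus $x$ is fixed by some $(R^2,b)$, and $(1-R^2)x=b\in\mathbb T[3]$, that is, $x\in Q\setminus\mathbb T[3]$. Conversely, $x\in Q\setminus\mathbb T[3]$ is fixed by $(R^2,(1-R^2)x)\in\Gamma_\rho$ and does not lie in $\mathbb T[6]$. This proves the first two statements. The $\Gamma_\rho$-orbits of these $27-9=18$ points have size $54/3=18$, so there is only one.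
\end{proof}

\begin{proof}[Proof of Theorem C, necessity]
Let a multisection of degree $n$ be given, and let $T$ be as in Theorem~B, so that $n=|T|=|T^{\mathrm{sing}}|+|T^{\mathrm{fr}}|$.

The set $\mathbb T[6]$ consists of two $\Gamma$-orbits, $\mathbb T[3]$ with $9$ elements and $\mathbb T[6]\setminus\mathbb T[3]=(\mathbb T[2]\setminus\{0\})+\mathbb T[3]$ with $27$. The latter is one orbit because $SL_2(\mathbb Z)$ is transitive on $\mathbb T[2]\setminus\{0\}$. So by (a), $|T^{\mathrm{sing}}|=9\varepsilon_0+27\varepsilon_1$ with $\varepsilon_0,\varepsilon_1\in\{0,1\}$.

The group $\Gamma_i$ acts freely on the $N$-free set $T^{\mathrm{fr}}$, as was shown in the proof of Proposition~\ref{prop:main}. Hence $36$ divides $|T^{\mathrm{fr}}|$. On the other hand, an injection as in (b) preserves stabilizers in $N\subset\Gamma_\rho$, so it maps $T^{\mathrm{fr}}$ into $\mathbb T\setminus\mathbb T[6]$. Its image is a union of free $\Gamma_\rho$-orbits and possibly the orbit of Lemma~\ref{lem:Q}, so $|T^{\mathrm{fr}}|=54a+18\delta$ with $a\ge0$ and $\delta\in\{0,1\}$. Divisibility by $36$ means that $3a+\delta$ is even, that is, $a\equiv\delta$ modulo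 $2$. If $\delta=0$, then $a$ is even and $|T^{\mathrm{fr}}|\equiv0$ modulo $108$. If $\delta=1$, then $a$ is odd and $|T^{\mathrm{fr}}|\equiv54+18=72$ modulo $108$. In all cases
\[
n\equiv9\varepsilon_0+27\varepsilon_1+72\delta\pmod{108},\qquad\varepsilon_0,\varepsilon_1,\delta\in\{0,1\}.
\]
The eight sums are $0,9,27,36,72,81,99$ and $108\equiv0$.
\end{proof}

\begin{proof}[Proof of Theorem C, sufficiency]
Let $T_4=\{x\in\mathbb T:\ 3x\text{ has exact order }4\}$. It is $\Gamma$-stable, since $3(Ax+b)=A(3x)$ for $b\in\mathbb T[3]$, and it has $9\cdot12=108$ elements. It is disjoint from $\mathbb T[6]$, where $3x\in\mathbb T[2]$, and from the $3$-group $Q$. So $N$ and, by Lemma~\ref{lem:Q}, also $\Gamma_\rho$ act freely on $T_4$. Consider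
\[
T=\varepsilon_0\,\mathbb T[3]\ \sqcup\ \varepsilon_1\,(\mathbb T[6]\setminus\mathbb T[3])\ \sqcup\ \delta\,T^{\mathrm{ncf}}\ \sqcup\ k\,T_4,\qquad\varepsilon_0,\varepsilon_1,\delta\in\{0,1\},\ k\ge0,
\]
where a coefficient is the number of disjoint copies. Then $T^{\mathrm{sing}}$ is the part coming from $\mathbb T[6]$, so (a) holds. By Section~\ref{sec:ncf}, $T^{\mathrm{fr}}=\delta T^{\mathrm{ncf}}\sqcup kT_4$ consists of free $\Gamma_\rho$-orbits and, if $\delta=1$, one orbit of size $18$. The latter embeds in $\mathbb T$ as the orbit of $y'=(\frac19,\frac19)$, and the free orbits can be mapped to distinct free orbits of $\mathbb T$. So (b) holds. By Theorem~B there is a multisection of degree $9\varepsilon_0+27\varepsilon_1+72\delta+108k$ whenever this number is positive. These numbers exhaust all $n\ge1$ in the listed residue classes.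
\end{proof}

\begin{remark}\label{rem:configs}
Theorem~B also gives negative answers for individual coverings, since the $\Gamma$-set $T$ is determined by $\widetilde{\mathcal X}_T$ up to isomorphism: as $\hat{\mathcal X}$ is connected, $T$ is the set of components of the pullback $\hat{\mathcal X}\times T$ of $\widetilde{\mathcal X}_T$ to $\hat{\mathcal X}$. Three examples follow.
\begin{itemize}
\item The covering given by the $12$ \emph{lines through flexes} does not embed. A line in $\mathbb T[3]$ is preserved by the translations along it, while nontrivial translations fix no point of $\mathbb T[6]$, so (a) fails. (The degree $12$ is also excluded by Theorem~C.)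
\item The covering given by the $36$ \emph{pairs of flexes} does not embed, although $36$ is an admissible degree. The pair $\{p,q\}$ is preserved by $(-1,p+q)\in N$, so $T=T^{\mathrm{sing}}$. Since $T$ is a single $\Gamma$-orbit of $36$ elements and the orbits in $\mathbb T[6]$ have $9$ and $27$ elements, (a) fails.
\item The covering given by \emph{two copies of} $\widetilde{\mathcal X}^{\mathrm{ncf}}$ does not embed, although its degree $144\equiv36$ is admissible. So one cannot continuously attach an ordered pair of points to each non-collinear triple in such a way that all $144$ points are distinct. Here $T=T^{\mathrm{fr}}$ contains two $\Gamma_\rho$-orbits with stabilizers of order $3$. An injection as in (b) would map them into $\mathbb T\setminus\mathbb T[6]$, where by Lemma~\ref{lem:Q} there is room for only one, so (b) fails.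
\end{itemize}
\end{remark}

\begin{thebibliography}{9}

\bibitem{FN} Fadell and Neuwirth, \emph{Configuration spaces}, Math. Scand. 10 (1962).

\bibitem{OWR} \emph{Topology of Arrangements and Representation Stability}, \url{http://publications.mfo.de:80/bitstream/handle/mfo/3624/OWR_2018_02.pdf?sequence=1&isAllowed=y}.

\bibitem{Serre} Serre, \emph{A Course in Arithmetic}.

\end{thebibliography}

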